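\title{Proportional tails of two convolution powers force convolution equivalence}

\begin{abstract}
Let $\gamma\ge0$ and let $\mu$ be a distribution on the real line whose tail satisfies $\overline\mu(x+a)/\overline\mu(x)\to e^{-\gamma a}$ as $x\to\infty$ for every real $a$. We prove that if the tails of two distinct convolution powers $\mu^{n*}$ and $\mu^{m*}$ are asymptotically proportional, then $p=\int e^{\gamma x}\mu(dx)$ is finite, the constant of proportionality is $\frac nm p^{n-m}$, and $\mu$ is convolution equivalent. More precisely, for $n>m$ the ratio of the two tails tends to infinity if $p=\infty$; if $p<\infty$, its lower limit is always $\frac nm p^{n-m}$, and its upper limit has this value exactly when $\mu$ is convolution equivalent. The same holds for suitable pairs of polynomials in $\mu$. The proof is self-contained. It combines an expansion of the tails by the number of large summands with a family of truncated exponential test functions.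
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Convolution equivalence}
Let $\mu$ be a distribution (a probability measure) on $\mathbb R$. We write $\overline\mu(x)=\mu((x,\infty))$ for its tail, $\mu^{k*}$ for its $k$-fold convolution power, and $\widehat\mu(\gamma)=\int_{\mathbb R}e^{\gamma x}\mu(dx)\in(0,\infty]$. For positive functions, $u\sim v$ means $u(x)/v(x)\to1$ as $x\to\infty$. Fix $\gamma\ge0$.
\begin{itemize}
\item $\mu\in\mathcal L(\gamma)$ means that $\overline\mu(x)>0$ for every $x\in\mathbb R$ and that $\overline\mu(x+a)/\overline\mu(x)\to e^{-\gamma a}$ as $x\to\infty$ for every $a\in\mathbb R$.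
\item $\mu\in\mathcal S(\gamma)$, or $\mu$ is \emph{convolution equivalent}, means that $\mu\in\mathcal L(\gamma)$, $\widehat\mu(\gamma)<\infty$ and $\overline{\mu^{2*}}\sim2\widehat\mu(\gamma)\,\overline\mu$.
\end{itemize}
Throughout the paper
\[
T_k=\overline{\mu^{k*}}\quad(k\ge1),\qquad p=\widehat\mu(\gamma)\in(0,\infty].
\]
If $Y,Y_1,Y_2,\dots$ are independent with law $\mu$, then $T_k(x)=\mathbb P(Y_1+\dots+Y_k>x)\ge\overline\mu(x/k)^k$, so every $T_k$ is positive when $\mu\in\mathcal L(\gamma)$.

For $a>0$ the ratio $\overline\mu(x+a)/\overline\mu(x)$ equals $\mathbb P(Y-x>a\mid Y>x)$. So $\mu\in\mathcal L(\gamma)$ says that the excess of $Y$ over a high level is asymptotically exponential with rate $\gamma$ if $\gamma>0$, and escapes to infinity if $\gamma=0$. One way for $Y_1+\dots+Y_k$ to exceed a high level $x$ is that one summand is large while the other $k-1$ have a moderate sum $y$. There are $k$ choices for the large summand, it must exceed $x-y$, and $T_1(x-y)\approx e^{\gamma y}T_1(x)$. Integrating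 over $y$ against $\mu^{(k-1)*}$ suggests
\begin{equation}\label{eq:heuristic}
T_k(x)\approx k\,p^{k-1}\,T_1(x)+(\text{contribution of two or more large summands}).
\end{equation}
The condition $\mu\in\mathcal S(\gamma)$ says that for $k=2$ the last term is negligible. This may or may not be so.

\begin{example}\label{ex:three}
The following three distributions are carried by $\mathbb R_+=[0,\infty)$; we give their tails for $x\ge0$.

(a) Let $\gamma>0$ and $\overline\mu(x)=e^{-\gamma x}$. Then $\mu\in\mathcal L(\gamma)$ and $p=\infty$. The measure $\mu^{k*}$ has density $\gamma^kx^{k-1}e^{-\gamma x}/(k-1)!$, so $T_k(x)=e^{-\gamma x}\sum_{j<k}(\gamma x)^j/j!$ and $T_n/T_m\to\infty$ for $n>m$.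

(b) Let $\gamma\ge0$ and $\overline\mu(x)=(1+x)^{-2}e^{-\gamma x}$. Then $\mu\in\mathcal L(\gamma)$, and integration by parts gives $p=1+\gamma\int_0^\infty(1+s)^{-2}ds=1+\gamma$. If $Y_1+Y_2>x$, then at most one summand is $\le x/2$, so
\[
\frac{T_2(x)}{T_1(x)}=2\int_{[0,x/2]}\frac{\overline\mu(x-y)}{\overline\mu(x)}\,\mu(dy)+\frac{\overline\mu(x/2)^2}{\overline\mu(x)} .
\]
The integrand tends to $e^{\gamma y}$ and is at most $4e^{\gamma y}$, and the last term is $(1+x)^2(1+x/2)^{-4}\to0$. By dominated convergence $T_2/T_1\to2p$, so $\mu\in\mathcal S(\gamma)$.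

(c) Let $\gamma=0$, so that $p=1$. Put $t_0=0$ and $t_j=2j(t_{j-1}+j)$, and note $t_j/2>t_{j-1}$. Let $R$ be the continuous function with $R(0)=0$ that is constant on $[t_{j-1},t_j/2]$ and has slope $1/j$ on $[t_j/2,t_j]$, for each $j\ge1$. Then $R(t_j)-R(t_j/2)=t_{j-1}+j$, so $R\to\infty$ and $\overline\mu=e^{-R}$ is the tail of a distribution. On $[t_{j-1},\infty)$ the slope of $R$ is at most $1/j$, so $\mu\in\mathcal L(0)$. Since $R(t_j/2)=R(t_{j-1})\le t_{j-1}$,
\[
\frac{T_2(t_j)}{T_1(t_j)}\ge\frac{\overline\mu(t_j/2)^2}{\overline\mu(t_j)}=e^{R(t_j)-2R(t_j/2)}\ge e^{j}.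
\]
Thus $\mu\in\mathcal L(0)$ and $p<\infty$, but $\mu\notin\mathcal S(0)$.
\end{example}

\subsection{The question and the results}
The definition of $\mathcal S(\gamma)$ prescribes the constant $2p$. Rogozin's theorem states that on the half-line this is automatic: if $\mu\in\mathcal L(\gamma)$ is a distribution on $\mathbb R_+$ and $T_2\sim2d\,T_1$ with some $d<\infty$, then $d=p$ and $\mu\in\mathcal S(\gamma)$. If the last term in \eqref{eq:heuristic} is negligible for all $k$, then $T_n/T_m\to\frac nmp^{n-m}$, and one may ask whether this is the only way for the ratio to converge. The following question is listed as an unsolved problem in \cite{CE}.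

\begin{quote}
\emph{Let $\mu\in\mathcal L(\gamma)$ be a distribution on $\mathbb R$, and suppose that $T_n\sim c\,T_m$ for some distinct positive integers $m,n$ and some $c\in(0,\infty)$. Is it true that $p<\infty$, $c=\frac nmp^{n-m}$ and $\mu\in\mathcal S(\gamma)$?}
\end{quote}

When $m,n\ge2$ the hypothesis does not mention $T_1$. The last term in \eqref{eq:heuristic} could then dominate both $T_n$ and $T_m$, and one could imagine that it cancels in the ratio. It cannot, and the answer is yes.

\begin{theorem}\label{thm:main}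
Let $\gamma\ge0$ and let $\mu\in\mathcal L(\gamma)$ be a distribution on $\mathbb R$. If $T_n\sim c\,T_m$ for some positive integers $m\ne n$ and some $c\in(0,\infty)$, then $p<\infty$, $c=\frac nmp^{n-m}$ and $\mu\in\mathcal S(\gamma)$.
\end{theorem}

The case $m=1$, $n=2$, $c=2d$ contains Rogozin's theorem, which is not used in the proof. Theorem~\ref{thm:main} follows from a sharper statement that makes no assumption on the ratio $T_n/T_m$.

\begin{theorem}\label{thm:sharp}
Let $\gamma\ge0$, let $\mu\in\mathcal L(\gamma)$ be a distribution on $\mathbb R$, and let $n>m\ge1$.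
\begin{itemize}
\item[(i)] If $p=\infty$, then $T_n(x)/T_m(x)\to\infty$ as $x\to\infty$.
\item[(ii)] If $p<\infty$, then $\liminf_{x\to\infty}T_n(x)/T_m(x)=\frac nmp^{n-m}$.
\item[(iii)] If $p<\infty$, then $\limsup_{x\to\infty}T_n(x)/T_m(x)\le\frac nmp^{n-m}$ if and only if $\mu\in\mathcal S(\gamma)$. In that case $T_k\sim kp^{k-1}T_1$ for all $k\ge1$, so that $T_{l}\sim\frac{l}{k}p^{l-k}T_{k}$ for all pairs $k,l\ge1$.
\end{itemize}
\end{theorem}

Thus the inequality in (iii) for a single pair $(m,n)$ determines the asymptotics for all pairs. Example~\ref{ex:three}(a) illustrates (i). In Example~\ref{ex:three}(c) the ratio $T_2/T_1$ has lower limit $2$ by (ii) and upper limit $\infty$.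

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:sharp}]
If $m>n$, then $T_m\sim c^{-1}T_n$, and $c^{-1}=\frac mnp^{m-n}$ is the same as $c=\frac nmp^{n-m}$; so we may assume $n>m$. Since $T_n/T_m\to c<\infty$, part (i) gives $p<\infty$. Then (ii) gives $c=\frac nmp^{n-m}$, and (iii) gives $\mu\in\mathcal S(\gamma)$.
\end{proof}

The constant $kp^{k-1}$ is the derivative of $z^k$ at $z=p$, and the argument is most transparent for general polynomials. Let $\mathcal P$ be the set of nonconstant polynomials with nonnegative coefficients. For $f(z)=\sum_{k\ge0}a_kz^k$ in $\mathcal P$ put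
\[
T_f(x)=\sum_{k\ge1}a_kT_k(x).
\]
If $f(1)=1$ and $N$ is independent of the $Y_i$ with $\mathbb P(N=k)=a_k$, then $T_f(x)=\mathbb P(Y_1+\dots+Y_N>x)$ for $x\ge0$.

\begin{theorem}\label{thm:poly}
Let $\gamma\ge0$, let $\mu\in\mathcal L(\gamma)$ be a distribution on $\mathbb R$ with $p<\infty$, and let $f,g\in\mathcal P$ satisfy
\begin{equation}\label{eq:weak}
f^{(i)}(p)\,g'(p)\ge f'(p)\,g^{(i)}(p)\qquad(2\le i\le\deg g).
\end{equation}
Then $\liminf_{x\to\infty}T_f(x)/T_g(x)=f'(p)/g'(p)$. If moreover
\begin{equation}\label{eq:strict}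
f^{(i)}(p)\,g'(p)>f'(p)\,g^{(i)}(p)\qquad\bigl(2\le i\le K:=\max(2,\deg g)\bigr),
\end{equation}
then
\[
\limsup_{x\to\infty}\frac{T_f(x)}{T_g(x)}\le\frac{f'(p)}{g'(p)}\iff\mu\in\mathcal S(\gamma).
\]
In particular, under \eqref{eq:strict}, $T_f\sim c\,T_g$ forces $c=f'(p)/g'(p)$ and $\mu\in\mathcal S(\gamma)$.
\end{theorem}

We shall see that configurations with $i$ large summands enter $T_f$ with weight close to $f^{(i)}(p)/i!$. Conditions \eqref{eq:weak} and \eqref{eq:strict} say that, once the weights for $i=1$ are matched, $f$ gives at least as much, respectively more, weight than $g$ to configurations with several large summands.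

\begin{remark}\label{rem:conditions}
Neither condition can be omitted. Take $\mu$ from Example~\ref{ex:three}(c). For $f=z$, $g=z^2$, condition \eqref{eq:weak} fails, and $\liminf T_f/T_g=0\ne\frac12$. For $f=g=z$, condition \eqref{eq:weak} is empty and $T_f/T_g=1=f'(p)/g'(p)$, but $\mu\notin\mathcal S(0)$. This is why \eqref{eq:strict} includes $i=2$ even when $\deg g=1$; for $g=z$ it says that $\deg f\ge2$.
\end{remark}

Section~\ref{sec:case} works through the case $m=2$, $n=3$. Section~\ref{sec:expansion} proves the expansion of $T_f$ by the number of large summands, which bounds the lower limit of $T_f/T_g$ from below; Section~\ref{sec:test} bounds it from above. Section~\ref{sec:upper} treats the upper limit, and Section~\ref{sec:proofs} assembles Theorems~\ref{thm:sharp} and~\ref{thm:poly}.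

\subsection{Conventions}
The notation $\overline F$, $\widehat F(\gamma)$, $F*H$ and $F\in\mathcal L(\gamma)$ is used for finite measures on $\mathbb R$ with the same definitions, and $F^{0*}$ is the unit mass at $0$. Tonelli's theorem gives
\[
\overline{F*H}(x)=\int\overline F(x-y)\,H(dy),\qquad\widehat{F*H}(\gamma)=\widehat F(\gamma)\,\widehat H(\gamma).
\]
If $\psi$ is continuous, piecewise $C^1$, nondecreasing and zero on $(-\infty,0]$, then $\psi(s)=\int_0^\infty\mathbf 1\{x<s\}\psi'(x)\,dx$, and Tonelli's theorem gives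
\begin{equation}\label{eq:parts}
\int\psi\,dF=\int_0^\infty\overline F(x)\,\psi'(x)\,dx .
\end{equation}
If $u_i\sim v_i$ for finitely many $i$ and the constants $c_i\ge0$ are not all zero, then $\sum c_iu_i\sim\sum c_iv_i$. Limits without a subscript are taken as $x\to\infty$.

\section{Large summands and the case $m=2$, $n=3$}\label{sec:case}

From now on $\mu\in\mathcal L(\gamma)$. To make \eqref{eq:heuristic} precise we fix a level $A$ and call a summand large if it exceeds $A$. We only use levels $A\ge0$ with $\mu((-\infty,A])>0$; all large $A$ have this property. Let $\alpha$ and $\beta$ be the restrictions of $\mu$ to $(-\infty,A]$ and to $(A,\infty)$, and put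
\begin{equation}\label{eq:cut}
p_A=\widehat\alpha(\gamma)=\int_{(-\infty,A]}e^{\gamma y}\mu(dy),\qquad Q_i=Q_i^A=\overline{\beta^{i*}}\quad(i\ge1).
\end{equation}
Then $0<p_A\le e^{\gamma A}$ even if $p=\infty$, and $p_A\uparrow p$ as $A\to\infty$ by monotone convergence. The function $Q_i(x)$ is the probability that $Y_1,\dots,Y_i$ are all large and have sum greater than $x$. In particular $Q_1=T_1$ on $[A,\infty)$. We always let $x\to\infty$ first, with $A$ fixed, and $A\to\infty$ afterwards.

Assume $T_3\sim c\,T_2$; this is the smallest case in which the hypothesis does not involve $T_1$. Write $q=p_A$.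

\emph{Step 1: $p<\infty$ and $c\ge\frac32p$.} Expand $(\alpha+\beta)^{2*}$ and $(\alpha+\beta)^{3*}$ by the binomial theorem. The terms without $\beta$ have zero tail for large $x$. Section~\ref{sec:expansion} shows that convolution with $\alpha$ multiplies each tail $Q_i$ asymptotically by $q$. Hence
\[
T_2\sim2qT_1+Q_2,\qquad T_3\sim3q^2T_1+3qQ_2+Q_3=\tfrac32q\,(2qT_1+Q_2)+\tfrac32qQ_2+Q_3 .
\]
Nothing is known about the sizes of $Q_2$ and $Q_3$ relative to $T_1$, but they are positive. Dividing by $T_2$ gives $c\ge\frac32p_A$ for all large $A$, so $p<\infty$ and $c\ge\frac32p$. The surplus term gives more: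
\begin{equation}\label{eq:surplus}
\limsup\frac{Q_2}{T_2}\le\frac{c-\frac32q}{\frac32q}.
\end{equation}

\emph{Step 2: if $c=\frac32p$, then $\mu\in\mathcal S(\gamma)$.} The right side of \eqref{eq:surplus} is now $(p-q)/q$. Dividing $T_2\sim2qT_1+Q_2$ by $T_2$ gives $1\le2q\liminf T_1/T_2+(p-q)/q$ and $2q\limsup T_1/T_2\le1$. As $A\to\infty$ we have $q\to p$, so $T_1/T_2\to1/(2p)$.

\emph{Step 3: $c\le\frac32p$.} The expansions cannot give this bound, since they do not limit $Q_2$ and $Q_3$ from above. Instead we integrate the hypothesis against a test function. Let $\gamma=0$, so $p=1$, let $\mu$ be carried by $\mathbb R_+$, and put $S_k=Y_1+\dots+Y_k$. Let $0<c'<c$ and $T_3\ge c'T_2$ on $[x_0,\infty)$. For $G$ as in \eqref{eq:parts} and bounded,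
\[
\mathbb E\,G(S_3)\ge\int_{x_0}^\infty T_3\,G'\,dx\ge c'\int_{x_0}^\infty T_2\,G'\,dx\ge c'\bigl(\mathbb E\,G(S_2)-G(x_0)\bigr).
\]
This yields $c'\le\frac32$ if two things hold: $\mathbb E\,G(S_k)\approx k\,\mathbb E\,G(Y)$, and $G(x_0)$ is negligible compared with $\mathbb E\,G(Y)$. For $G(x)=e^{\varepsilon x}-1$ one would have $1+\mathbb E\,G(S_k)=(1+\mathbb E\,G(Y))^k$, which gives the first property when $\mathbb E\,G(Y)$ is small, and $G(x_0)\to0$ as $\varepsilon\to0$. But $\mathbb E\,e^{\varepsilon Y}=\infty$ for $\mu\in\mathcal L(0)$, and this is what makes the second property available: given $\delta>0$ and $\varepsilon>0$, we can truncate at a level $N_\varepsilon$ such that $G_\varepsilon(x)=e^{\varepsilon\min(x,N_\varepsilon)}-1$ has $\mathbb E\,G_\varepsilon(Y)=\delta$ exactly. So $\delta$ stays fixed while $G_\varepsilon(x_0)\to0$. Truncation turns the product formula into the inequality $\mathbb E\,G_\varepsilon(S_3)\le(1+\delta)^3-1$. For the lower bound put $Z_i=G_\varepsilon(Y_i)$. Since $S_2\ge\max(Y_1,Y_2)$,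
\[
\mathbb E\,G_\varepsilon(S_2)\ge\mathbb E\max(Z_1,Z_2)=2\delta-\mathbb E\min(Z_1,Z_2).
\]
As $\varepsilon\to0$, the mean $\delta$ of $Z_i$ comes from an event of vanishing probability, and by independence $\mathbb E\min(Z_1,Z_2)\to0$. Therefore $(1+\delta)^3-1\ge2c'\delta$, and $\delta\to0$ gives $c'\le\frac32$. Section~\ref{sec:test} supplies the details, reduces general $\gamma$ to this situation by an exponential change of measure, and deals with negative summands.

\section{Expansion by the number of large summands}\label{sec:expansion}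

The basic tool is that a shift which is random but bounded above acts on a tail in $\mathcal L(\gamma)$ by a constant factor.

\begin{lemma}\label{lem:shift}
Let $H\in\mathcal L(\gamma)$ be a finite measure on $\mathbb R$, and let $\Lambda$ be a nonzero finite measure carried by $(-\infty,B]$ for some $B\in\mathbb R$. Then $0<\widehat\Lambda(\gamma)<\infty$ and $\int\overline H(x-y)\,\Lambda(dy)\sim\widehat\Lambda(\gamma)\,\overline H(x)$.
\end{lemma}

\begin{proof}
We have $0<\widehat\Lambda(\gamma)\le e^{\gamma B}\Lambda(\mathbb R)$. For fixed $y$, $\overline H(x-y)/\overline H(x)\to e^{\gamma y}$. For $y\le B$ this ratio is at most $\overline H(x-B)/\overline H(x)$, because $\overline H$ is nonincreasing, and the bound converges to $e^{\gamma B}$. Bounded convergence finishes the proof.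
\end{proof}

To apply the lemma with $H=\beta^{i*}$ we need $\beta^{i*}\in\mathcal L(\gamma)$, that is, closure of $\mathcal L(\gamma)$ under convolution. The difficulty is that in $\overline{F*H}(x)=\int\overline F(x-y)H(dy)$ the regularity of $\overline F$ is available only where $x-y$ is large. On the remaining part $y>x-v$ the variable $y$ itself is large, and the regularity of $\overline H$ has to be used instead. The next lemma writes that part as a shift bounded by $v$.

\begin{lemma}\label{lem:split}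
Let $F,H\in\mathcal L(\gamma)$ be finite measures on $\mathbb R_+$. For $v>0$ put
\[
R_v(x)=\int\overline H\bigl(x-\min(u,v)\bigr)F(du),\qquad M(v)=\int e^{\gamma\min(u,v)}F(du).
\]
Then $R_v\sim M(v)\overline H$, and for $x>v$
\begin{equation}\label{eq:split}
\overline{F*H}(x)=\int_{[0,x-v]}\overline F(x-y)\,H(dy)+R_v(x).
\end{equation}
\end{lemma}

\begin{proof}
Split $\{(u,y):u+y>x\}$ according to whether $y\le x-v$ or $y>x-v$. Under $F(du)H(dy)$ the first part has measure equal to the integral in \eqref{eq:split}. The second part is $\{y>x-u,\ y>x-v\}=\{y>x-\min(u,v)\}$ and has measure $R_v(x)$. The relation $R_v\sim M(v)\overline H$ is Lemma~\ref{lem:shift} with $\Lambda$ the image of $F$ under $u\mapsto\min(u,v)$.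
\end{proof}

\begin{lemma}\label{lem:closure}
If $F,H\in\mathcal L(\gamma)$ are finite measures on $\mathbb R_+$, then $F*H\in\mathcal L(\gamma)$.
\end{lemma}

\begin{proof}
The tail is positive because $\overline{F*H}(x)\ge\overline F(x)H(\mathbb R_+)$. Let $a>0$. We compare \eqref{eq:split} at $x$ with level $v$ and at $x+a$ with level $v+a$, so that the range of integration is the same. The price is a factor $M(v+a)/M(v)$, and we first show that
\begin{equation}\label{eq:M}
M(v+a)/M(v)\to1\qquad(v\to\infty).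
\end{equation}
For $\gamma=0$ the function $M$ is constant. Let $\gamma>0$. Formula \eqref{eq:parts} with $\psi(u)=e^{\gamma\min(u^+,v)}-1$ gives $M(v)=F(\mathbb R_+)+\gamma\int_0^vL(s)\,ds$, where $L(s)=e^{\gamma s}\overline F(s)$, and $L(s+b)/L(s)\to1$ as $s\to\infty$ for each $b\in\mathbb R$. Fix an integer $J\ge1$ and $\theta\in(0,1)$. For large $v$ we have $v\ge Ja$ and $L(s-ja)\ge\theta L(s)$ for all $s\ge v$ and $1\le j\le J$. Then
\[
M(v)\ge\gamma\sum_{j=1}^J\int_{v-ja}^{v-(j-1)a}L(s)\,ds=\gamma\sum_{j=1}^J\int_v^{v+a}L(s-ja)\,ds\ge J\theta\bigl(M(v+a)-M(v)\bigr).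
\]
So $1\le M(v+a)/M(v)\le1+1/(J\theta)$ for large $v$, and \eqref{eq:M} follows since $J$ is arbitrary.

Let $\eta\in(0,\frac12)$. Choose $v$ such that $M(v+a)\le(1+\eta)M(v)$ and
\[
(1-\eta)e^{-\gamma a}\,\overline F(t)\le\overline F(t+a)\le(1+\eta)e^{-\gamma a}\,\overline F(t)\qquad(t\ge v).
\]
By \eqref{eq:split}, $\overline{F*H}(x)=I_0(x)+R_v(x)$ and $\overline{F*H}(x+a)=I_a(x)+R_{v+a}(x+a)$, where $I_b(x)=\int_{[0,x-v]}\overline F(x+b-y)H(dy)$. On the range of integration $x-y\ge v$, so $I_a(x)$ lies between $(1-\eta)e^{-\gamma a}I_0(x)$ and $(1+\eta)e^{-\gamma a}I_0(x)$. By Lemma~\ref{lem:split} and $H\in\mathcal L(\gamma)$,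
\[
\frac{R_{v+a}(x+a)}{R_v(x)}\to e^{-\gamma a}\,\frac{M(v+a)}{M(v)}\in\bigl[e^{-\gamma a},(1+\eta)e^{-\gamma a}\bigr].
\]
Hence for large $x$ the ratio $\overline{F*H}(x+a)/\overline{F*H}(x)$ lies between $(1-2\eta)e^{-\gamma a}$ and $(1+2\eta)e^{-\gamma a}$. Since $\eta$ is arbitrary, the ratio tends to $e^{-\gamma a}$. The case of a negative shift follows by taking reciprocals: $\overline{F*H}(x-a)/\overline{F*H}(x)$ is the reciprocal of the same ratio at $x-a$.
\end{proof}

Recall the notation \eqref{eq:cut}. The measure $\beta$ is carried by $\mathbb R_+$ because $A\ge0$, and its tail agrees with $T_1$ on $[A,\infty)$, so $\beta\in\mathcal L(\gamma)$. By Lemma~\ref{lem:closure} and induction, $\beta^{i*}\in\mathcal L(\gamma)$ for all $i\ge1$. The expansion now takes the form of a Taylor formula at $p_A$.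

\begin{proposition}\label{prop:expansion}
For each fixed $A$ and each $f\in\mathcal P$,
\begin{equation}\label{eq:expansion}
T_f\sim\Sigma_f^A:=\sum_{i=1}^{\deg f}\frac{f^{(i)}(p_A)}{i!}\,Q_i^A .
\end{equation}
In particular $T_k\sim\sum_{i=1}^k\binom ki p_A^{k-i}Q_i^A$ for $k\ge1$, and $T_2\sim2p_AT_1+Q_2^A$.
\end{proposition}

\begin{proof}
By the binomial theorem, $\mu^{k*}=\sum_{i=0}^k\binom ki\,\alpha^{(k-i)*}*\beta^{i*}$. The measure $\alpha^{j*}$ is nonzero, is carried by $(-\infty,jA]$, and satisfies $\widehat{\alpha^{j*}}(\gamma)=p_A^j$. So the term $i=0$ has zero tail for $x\ge kA$, and for $i\ge1$ Lemma~\ref{lem:shift} with $H=\beta^{i*}$, $\Lambda=\alpha^{(k-i)*}$ shows that the tail of $\alpha^{(k-i)*}*\beta^{i*}$ is asymptotic to $p_A^{k-i}Q_i$. This proves the formula for $T_k$. For $f=\sum a_kz^k$, multiply by $a_k$, sum over $k\ge1$, and use $\sum_{k\ge i}a_k\binom kiz^{k-i}=f^{(i)}(z)/i!$.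
\end{proof}

For $g\in\mathcal P$ and $1\le i\le\deg g$, the function $g^{(i)}$ is positive and nondecreasing on $(0,\infty)$, since its coefficients are nonnegative and the leading one is positive. Comparing two expansions term by term gives a lower bound that needs no moment assumption.

\begin{corollary}\label{cor:lower}
For $f,g\in\mathcal P$ and each fixed $A$,
\[
\liminf\frac{T_f}{T_g}\ge\min_{1\le i\le\deg g}\frac{f^{(i)}(p_A)}{g^{(i)}(p_A)} .
\]
\end{corollary}

\begin{proof}
Let $\lambda$ be the minimum. Then $f^{(i)}(p_A)\ge\lambda g^{(i)}(p_A)$ for all $i\ge1$: for $i\le\deg g$ by definition, and for $i>\deg g$ because $g^{(i)}=0$. So $\Sigma_f^A\ge\lambda\Sigma_g^A$, and \eqref{eq:expansion} applies.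
\end{proof}

\section{Test functions and the lower limit}\label{sec:test}

In this section $p<\infty$. To remove the factor $e^{\gamma x}$ we pass to the tilted distribution $\nu(dx)=p^{-1}e^{\gamma x}\mu(dx)$. Let $X,X_1,X_2,\dots$ be independent with law $\nu$, and $S_k=X_1+\dots+X_k$. For measurable $G\ge0$,
\begin{equation}\label{eq:tilt}
\begin{aligned}
p^k\,\mathbb E\,G(S_k)&=\int G(x_1+\dots+x_k)\,e^{\gamma(x_1+\dots+x_k)}\mu(dx_1)\cdots\mu(dx_k)\\
&=\int e^{\gamma x}G(x)\,\mu^{k*}(dx).
\end{aligned}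
\end{equation}

\begin{lemma}\label{lem:heavy}
$\mathbb E\,e^{\varepsilon X^+}=\infty$ for every $\varepsilon>0$, where $x^+=\max(x,0)$.
\end{lemma}

\begin{proof}
Since $\overline\mu(j+1)/\overline\mu(j)\to e^{-\gamma}>e^{-(\gamma+\varepsilon/2)}$ along the integers and $\overline\mu>0$, there is $C>0$ with $\overline\mu(j)\ge Ce^{-(\gamma+\varepsilon/2)j}$ for all integers $j\ge0$. Hence
\[
p\,\mathbb E\,e^{\varepsilon X^+}\ge\int_{(j,\infty)}e^{(\gamma+\varepsilon)x}\mu(dx)\ge e^{(\gamma+\varepsilon)j}\,\overline\mu(j)\ge Ce^{\varepsilon j/2}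
\]
for all $j$.
\end{proof}

Fix $\delta>0$. For $\varepsilon>0$ the map $N\mapsto\mathbb E\,e^{\varepsilon\min(X^+,N)}$ is continuous on $[0,\infty)$ by bounded convergence, equals $1$ at $N=0$, and tends to $\infty$ by monotone convergence and Lemma~\ref{lem:heavy}. So it takes the value $1+\delta$ at some $N_\varepsilon>0$. Put
\[
h_\varepsilon(x)=\varepsilon\min(x^+,N_\varepsilon),\qquad G_\varepsilon=e^{h_\varepsilon}-1 .
\]
Then $G_\varepsilon$ is bounded, nondecreasing and zero on $(-\infty,0]$, and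
\begin{equation}\label{eq:G}
\mathbb E\,G_\varepsilon(X)=\delta,\qquad0\le G_\varepsilon(x)\le e^{\varepsilon x^+}-1 .
\end{equation}
So $G_\varepsilon\to0$ pointwise as $\varepsilon\to0$ while its mean stays equal to $\delta$: the test function sees only the far tail. The next lemma shows that $\mathbb E\,G_\varepsilon(S_k)$ is $k\delta$ up to an error of order $\delta^2$.

\begin{lemma}\label{lem:test}
For all $k\ge1$,
\begin{align}
\mathbb E\,G_\varepsilon(S_k)&\le(1+\delta)^k-1\qquad(\varepsilon>0),\label{eq:up}\\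
\liminf_{\varepsilon\to0}\mathbb E\,G_\varepsilon(S_k)&\ge k\delta.\label{eq:low}
\end{align}
\end{lemma}

\begin{proof}
We have $(x+y)^+\le x^++y^+$, and $\min(s+t,N)\le\min(s,N)+\min(t,N)$ for $s,t,N\ge0$. Hence $h_\varepsilon(x+y)\le h_\varepsilon(x)+h_\varepsilon(y)$, and independence gives $\mathbb E\,e^{h_\varepsilon(S_k)}\le\prod_{i\le k}\mathbb E\,e^{h_\varepsilon(X_i)}=(1+\delta)^k$. This is \eqref{eq:up}.

For \eqref{eq:low} we compare $S_k$ with $\max_iX_i$. Negative summands can make $S_k$ smaller than the maximum, so we fix $B>0$ and work on the event $D=\{X_i\ge-B\text{ for all }i\le k\}$, where $S_k\ge\max_iX_i-kB$. The loss $kB$ is harmless because $h_\varepsilon$ is nondecreasing and $\varepsilon$-Lipschitz: on $D$ we have $h_\varepsilon(S_k)\ge\max_ih_\varepsilon(X_i)-\varepsilon kB$. With $Z_i=G_\varepsilon(X_i)$ this reads $1+G_\varepsilon(S_k)\ge e^{-\varepsilon kB}(1+\max_iZ_i)$ on $D$. Since $G_\varepsilon\ge0$,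
\begin{equation}\label{eq:onD}
\mathbb E\,G_\varepsilon(S_k)\ge\mathbb E[G_\varepsilon(S_k);D]\ge e^{-\varepsilon kB}\,\mathbb E[\max_iZ_i;D]-(1-e^{-\varepsilon kB}).
\end{equation}
For numbers $z_1,\dots,z_k\ge0$ we have $\max_iz_i\ge\sum_iz_i-\sum_{i<j}\min(z_i,z_j)$: if $z_1\ge\dots\ge z_k$, the right side is $\sum_lz_l-\sum_l(l-1)z_l=z_1+\sum_{l\ge2}(2-l)z_l\le z_1$. Since $Z_i=0$ when $X_i<-B$, independence and \eqref{eq:G} give $\mathbb E[Z_i;D]=\delta\,\mathbb P(X\ge-B)^{k-1}$. Therefore
\[
\mathbb E[\max_iZ_i;D]\ge k\delta\,\mathbb P(X\ge-B)^{k-1}-\binom k2\,\mathbb E\min(Z_1,Z_2).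
\]
For $\theta>0$ we have $\min(Z_1,Z_2)\le\theta+Z_1\mathbf 1\{Z_2>\theta\}$, so by independence and \eqref{eq:G}
\[
\mathbb E\min(Z_1,Z_2)\le\theta+\delta\,\mathbb P(Z_2>\theta)\le\theta+\delta\,\mathbb P\bigl(e^{\varepsilon X^+}-1>\theta\bigr).
\]
The last probability tends to $0$ as $\varepsilon\to0$, and $\theta$ is arbitrary, so $\mathbb E\min(Z_1,Z_2)\to0$. Now \eqref{eq:onD} gives $\liminf_{\varepsilon\to0}\mathbb E\,G_\varepsilon(S_k)\ge k\delta\,\mathbb P(X\ge-B)^{k-1}$. Let $B\to\infty$.
\end{proof}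

\begin{proposition}\label{prop:liminf}
If $p<\infty$, then $\liminf T_f/T_g\le f'(p)/g'(p)$ for all $f,g\in\mathcal P$.
\end{proposition}

\begin{proof}
Let $f=\sum a_kz^k$ and $g=\sum b_kz^k$. It suffices to show that $f'(p)\ge c\,g'(p)$ whenever $0<c<\liminf T_f/T_g$. Choose $x_0>0$ with $T_f\ge c\,T_g$ on $[x_0,\infty)$. Fix $\delta>0$, take $G_\varepsilon$ as above, and put $\psi_\varepsilon(x)=e^{\gamma x}G_\varepsilon(x)$. This function is continuous, nondecreasing, zero on $(-\infty,0]$, and $C^1$ on $[0,N_\varepsilon]$ and on $[N_\varepsilon,\infty)$. By \eqref{eq:parts} and \eqref{eq:tilt}, $\int_0^\infty T_k\psi_\varepsilon'\,dx=p^k\,\mathbb E\,G_\varepsilon(S_k)<\infty$. By \eqref{eq:up},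
\[
\int_{x_0}^\infty T_f\,\psi_\varepsilon'\,dx\le\sum_{k\ge1}a_kp^k\bigl((1+\delta)^k-1\bigr)=f(p+p\delta)-f(p).
\]
Since $T_g\le\sum_{k\ge1}b_k\le g(1)$, we have $\int_0^{x_0}T_g\psi_\varepsilon'\,dx\le g(1)\psi_\varepsilon(x_0)$, and so
\[
\int_{x_0}^\infty T_g\,\psi_\varepsilon'\,dx\ge\sum_{k\ge1}b_kp^k\,\mathbb E\,G_\varepsilon(S_k)-g(1)\,\psi_\varepsilon(x_0).
\]
As $\psi_\varepsilon'\ge0$, the first integral is at least $c$ times the second. Let $\varepsilon\to0$ with $\delta$ fixed. By \eqref{eq:G}, $\psi_\varepsilon(x_0)\le e^{\gamma x_0}(e^{\varepsilon x_0}-1)\to0$, and \eqref{eq:low} gives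
\[
f(p+p\delta)-f(p)\ge c\sum_{k\ge1}b_kp^kk\delta=c\,p\delta\,g'(p).
\]
Divide by $p\delta$ and let $\delta\to0$.
\end{proof}

\begin{remark}\label{rem:heavy}
In this section the hypothesis $\mu\in\mathcal L(\gamma)$ enters only through Lemma~\ref{lem:heavy}. Without it the proposition fails: if $\overline\mu(x)=e^{-\lambda x}$ for $x\ge0$ with $\lambda>\gamma$, then $\widehat\mu(\gamma)=\lambda/(\lambda-\gamma)<\infty$, but $T_2(x)/T_1(x)=1+\lambda x\to\infty$.
\end{remark}

\section{The upper limit and the class $\mathcal S(\gamma)$}\label{sec:upper}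

If the upper limit of $T_f/T_g$ is as small as the lower limit, there is no room for the surplus terms in the expansion of $T_f$. This bounds $Q_2^A,\dots,Q_K^A$ in terms of $T_g$, whereas membership in $\mathcal S(\gamma)$ requires a bound for $Q_2^A$ in terms of $T_1$. The link is the expansion of $T_g$ itself, and this is why \eqref{eq:strict} is required for all $i\le\deg g$ and not only for $i=2$.

\begin{proposition}\label{prop:toS}
Let $p<\infty$, let $f,g\in\mathcal P$ satisfy \eqref{eq:strict}, and suppose $\limsup T_f/T_g\le f'(p)/g'(p)$. Then $\mu\in\mathcal S(\gamma)$.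
\end{proposition}

\begin{proof}
For $z>0$ put $\rho(z)=f'(z)/g'(z)$ and $d_i(z)=\bigl(f^{(i)}(z)-\rho(z)g^{(i)}(z)\bigr)/i!$. These functions are continuous. We have $d_1=0$, and $d_i\ge0$ for $i>K$ since then $g^{(i)}=0$. By \eqref{eq:strict}, $\kappa:=\frac12\min_{2\le i\le K}d_i(p)>0$, so $d_i(p_A)\ge\kappa$ for $2\le i\le K$ and all large $A$. Fix such an $A$ and put $E^A=\sum_{i=2}^KQ_i^A$. Then
\[
\Sigma_f^A=\rho(p_A)\,\Sigma_g^A+\sum_{i\ge2}d_i(p_A)\,Q_i^A\ge\rho(p_A)\,\Sigma_g^A+\kappa E^A .
\]
Divide by $T_g$. By Proposition~\ref{prop:expansion}, $\Sigma_g^A/T_g\to1$ and $\limsup\Sigma_f^A/T_g=\limsup T_f/T_g\le\rho(p)$. Hence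
\begin{equation}\label{eq:E}
\limsup\frac{E^A}{T_g}\le\eta_A:=\frac{|\rho(p)-\rho(p_A)|}{\kappa},
\end{equation}
and $\eta_A\to0$ as $A\to\infty$.

Next we compare $T_g$ with $T_1$. Let $C=\max_{2\le i\le K}g^{(i)}(p)/i!$. Since $p_A\le p$ and the derivatives of $g$ are nondecreasing, $\Sigma_g^A\le g'(p)T_1+CE^A$ on $[A,\infty)$. Dividing by $T_g$ and using \eqref{eq:E},
\[
1\le g'(p)\liminf\frac{T_1}{T_g}+C\eta_A .
\]
The lower limit does not depend on $A$. Letting $A\to\infty$ gives $\limsup T_g/T_1\le g'(p)$.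

Since $K\ge2$, we have $Q_2^A\le E^A$, so $\limsup Q_2^A/T_1\le g'(p)\eta_A$ for all large $A$. From $T_2\sim2p_AT_1+Q_2^A$ we obtain
\[
2p_A\le\liminf\frac{T_2}{T_1}\le\limsup\frac{T_2}{T_1}\le2p_A+g'(p)\,\eta_A .
\]
Letting $A\to\infty$ gives $T_2\sim2pT_1$.
\end{proof}

For the converse, $\mu\in\mathcal S(\gamma)$ controls $Q_2^A$ directly, and the task is to pass from $Q_i^A$ to $Q_{i+1}^A$. A bound $Q_i\le\lambda Q_1$ holds only for large arguments, which is the situation for which \eqref{eq:split} was made.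

\begin{proposition}\label{prop:fromS}
If $\mu\in\mathcal S(\gamma)$, then $T_k\sim kp^{k-1}T_1$ for all $k\ge1$.
\end{proposition}

\begin{proof}
Put $r_A=p-p_A=\widehat\beta(\gamma)$, so that $r_A\to0$ as $A\to\infty$, and put $\ell_i(A)=\limsup Q_i^A/T_1$. From $2p_AT_1+Q_2^A\sim T_2\sim2pT_1$ we get $Q_2^A/T_1\to2r_A$, so $\ell_2(A)=2r_A$.

Let $i\ge2$ and suppose $\ell_i(A)<\infty$. Given $\eta>0$, choose $v>A$ such that $Q_i(t)\le(\ell_i(A)+\eta)T_1(t)=(\ell_i(A)+\eta)Q_1(t)$ for $t\ge v$. Apply Lemma~\ref{lem:split} with $F=\beta^{i*}$ and $H=\beta$. For $x>v$,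
\[
Q_{i+1}(x)\le(\ell_i(A)+\eta)\int_{[0,x-v]}Q_1(x-y)\,\beta(dy)+R_v(x)\le(\ell_i(A)+\eta)\,Q_2(x)+R_v(x),
\]
and $R_v/T_1\to M(v)\le\widehat{\beta^{i*}}(\gamma)=r_A^i$. Dividing by $T_1$ and letting $x\to\infty$, then $\eta\to0$, we obtain
\[
\ell_{i+1}(A)\le2r_A\,\ell_i(A)+r_A^i .
\]
By induction, $\ell_i(A)<\infty$ and $\ell_i(A)\to0$ as $A\to\infty$, for every $i\ge2$. By Proposition~\ref{prop:expansion},
\[
kp_A^{k-1}\le\liminf\frac{T_k}{T_1}\le\limsup\frac{T_k}{T_1}\le kp_A^{k-1}+\sum_{i=2}^k\binom kip_A^{k-i}\,\ell_i(A).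
\]
Let $A\to\infty$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:sharp} and~\ref{thm:poly}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
As $A\to\infty$, the bound in Corollary~\ref{cor:lower} tends to $\min_{1\le i\le\deg g}f^{(i)}(p)/g^{(i)}(p)$, and by \eqref{eq:weak} this minimum is attained at $i=1$. So $\liminf T_f/T_g\ge f'(p)/g'(p)$, and Proposition~\ref{prop:liminf} gives the reverse inequality.

Assume \eqref{eq:strict}. The implication ``$\Rightarrow$'' is Proposition~\ref{prop:toS}. If $\mu\in\mathcal S(\gamma)$, Proposition~\ref{prop:fromS} gives $T_f\sim\sum_ka_kkp^{k-1}T_1=f'(p)T_1$ and $T_g\sim g'(p)T_1$, so $T_f/T_g\to f'(p)/g'(p)$; this proves ``$\Leftarrow$''. Finally, if $T_f\sim c\,T_g$, then $c$ is the lower limit $f'(p)/g'(p)$ and also the upper limit, so the equivalence gives $\mu\in\mathcal S(\gamma)$.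
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $f=z^n$ and $g=z^m$, so that $T_f=T_n$, $T_g=T_m$. For $z>0$ and $1\le i\le m$,
\begin{equation}\label{eq:binom}
\frac{f^{(i)}(z)}{g^{(i)}(z)}=z^{n-m}\prod_{l=0}^{i-1}\frac{n-l}{m-l}.
\end{equation}
Every factor of the product exceeds $1$ because $n>m$. So \eqref{eq:binom} is strictly increasing in $i$, and its value at $i=1$ is $\frac nmz^{n-m}$.

(i) Corollary~\ref{cor:lower} gives $\liminf T_n/T_m\ge\frac nmp_A^{n-m}$ for all large $A$. If $p=\infty$, the right side tends to $\infty$ as $A\to\infty$.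

(ii), (iii) Let $p<\infty$. Condition \eqref{eq:strict}, and hence \eqref{eq:weak}, holds. For $m\ge2$ we have $K=m$, and the condition is the strict monotonicity of \eqref{eq:binom} at $z=p$. For $m=1$ we have $K=2$, and the condition reads $n(n-1)p^{n-2}>0$. Since $f'(p)/g'(p)=\frac nmp^{n-m}$, Theorem~\ref{thm:poly} gives (ii) and the equivalence in (iii). The last sentence of (iii) is Proposition~\ref{prop:fromS}, applied to $T_l$ and $T_k$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{CE}
\emph{Convolution equivalence and distributions of random sums},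
doi:10.1007/s00440-007-0109-7,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00440-007-0109-7.pdf}

\end{thebibliography}
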